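\title{Collapsing a single cardinal $\aleph_n^{L}$ by set forcing}

\begin{abstract}
Let $n\ge 1$ and let $M$ be a model of ZFC in which the ordinal $\aleph_n^{L}$ is a cardinal. We show that $M$ has a set-generic extension in which $\aleph_n^{L}$ is not a cardinal and every other cardinal of $M$ remains a cardinal, whatever the cardinal arithmetic of $M$. The collapse uses conditions from a small inner model $L[B]$. Such a poset has the right size but need not be closed. Its distributivity is obtained from a finite tower of preparatory forcings, in which generic functions added at one level guide the construction of lower bounds at the next. An approachability property, derived from $\square$ in $L$, carries this construction through limit stages.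
\end{abstract}

\section{Introduction}

Throughout, $L$ is G\"odel's constructible universe and $\aleph_n^L$ is the ordinal that $L$ takes to be $\aleph_n$. Models are models of ZFC, and a generic extension is an extension by set forcing. A generic extension $N$ of $M$ has the same ordinals and the same $L$ as $M$, and every cardinal of $N$ is a cardinal of $M$. Hence the set of $n\ge1$ such that $\aleph_n^L$ is a cardinal can only shrink when we pass from $M$ to $N$. It is natural to ask how freely it can be made to shrink, and in particular whether a prescribed element can be removed alone. The following question comes from \cite{modal}.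

\medskip
\noindent\textbf{Question.} Let $n>2$ be a natural number and let $M$ be a generic extension of $L$ in which $\aleph_n^L$ is a cardinal. Is there a generic extension $N$ of $M$ in which $\aleph_n^L$ is not a cardinal, and such that for every natural number $m>2$ other than $n$, if $\aleph_m^L$ is a cardinal in $M$, then it is a cardinal in $N$?
\medskip

The first thing to try is the standard collapse. For a regular cardinal $\kappa$ and $\lambda\ge\kappa$, let $\operatorname{Col}(\kappa,\lambda)$ be the set of functions $u:\theta\to\lambda$ with $\theta<\kappa$, ordered by reverse inclusion. It is ${<}\kappa$-closed, so it preserves cardinals up to $\kappa$; it adds a map $g$ from $\kappa$ onto $\lambda$; and it has size $\lambda^{<\kappa}$, so it preserves cardinals above $\lambda^{<\kappa}$. If $(\kappa^+)^{<\kappa}=\kappa^+$, then $\operatorname{Col}(\kappa,\kappa^+)$ collapses $\kappa^+$ and nothing else. This settles the case $M=L$, where GCH holds, and in any model it collapses $\aleph_1$ alone. Without the arithmetic hypothesis the standard collapse does too much.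

\begin{example}\label{ex:col}
The poset $\operatorname{Col}(\kappa,\lambda)$ collapses $\lambda^{<\kappa}$ to $\kappa$. Indeed, a ground model function $u:\theta\to\lambda$ with $\theta<\kappa$ can be appended to any condition, so by density there is $\eta<\kappa$ with $g(\eta+\xi)=u(\xi)$ for all $\xi<\theta$, and $u$ is determined by $g$ and the pair $(\eta,\theta)\in\kappa\times\kappa$. Now let $n\ge2$ and let $M$ be obtained from $L$ by adding $\aleph_{n+1}^L$ Cohen reals. Then $M$ and $L$ have the same cardinals and $\aleph_n^{\aleph_0}\ge 2^{\aleph_0}\ge\aleph_{n+1}$ in $M$, so $\operatorname{Col}(\aleph_{n-1},\aleph_n)^M$ collapses $\aleph_{n+1}^L$ together with $\aleph_n^L$.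
\end{example}

For $\aleph_2$ the obstacle is removed by a theorem of Abraham: in any model of set theory there is a poset that collapses $\aleph_2$ and no other cardinal. If $\aleph_2^L$ is a cardinal of $M$, it is $\aleph_1^M$ or $\aleph_2^M$, so either $\operatorname{Col}(\omega,\omega_1)$ or Abraham's poset collapses it alone. For $n>2$ the ordinal $\aleph_n^L$ may be $\aleph_3^M$ or larger, and this is the case the Question is about.

There is a reason to expect a positive answer. Suppose that $\kappa$ is regular and uncountable in $M$ and that $(\kappa^+)^M$ is a successor cardinal of $L$, say $(\mu^+)^L$. A set $A\subseteq\kappa$ coding a bijection between $\kappa$ and $\mu$ gives an inner model $L[A]$ that computes $\kappa^+$ correctly and satisfies $\kappa^{<\kappa}=\kappa$. The poset $\operatorname{Col}(\kappa,\kappa^+)^{L[A]}$ therefore has size $\kappa^+$ and collapses nothing above $\kappa^+$. What is lost is closure: a descending sequence of conditions that lies in $M$ need not have its union in $L[A]$. The work of this paper goes into recovering enough of closure to preserve the cardinals up to $\kappa$. The answer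 to the Question is yes, in a stronger form.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $M$ be a generic extension of $L$, or any model of ZFC with constructible universe $L$, in which $\aleph_n^L$ is a cardinal. Then there is a set-generic extension $N$ of $M$ in which $\aleph_n^L$ is not a cardinal, while every cardinal of $M$ other than $\aleph_n^L$ is a cardinal of $N$.
\end{theorem}

In particular $\aleph_m^L$ is preserved for every $m\ne n$ for which it is a cardinal of $M$, including $m=1,2$. Theorem~\ref{thm:main} follows from a theorem of ZFC that isolates the two properties of $L$ that we use. The second property has to be defined.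

\begin{definition}\label{def:app}
Let $\kappa$ be an infinite regular cardinal. An \emph{approaching system on $\kappa^+$} consists of a sequence $\langle a_\xi:\xi<\kappa^+\rangle$ of subsets of $\kappa^+$, a stationary set $S\subseteq\kappa^+$ and, for each $\delta\in S$, a cofinal set $c_\delta\subseteq\delta$ of order type $\kappa$ all of whose proper initial segments lie in $\{a_\xi:\xi<\delta\}$.
\end{definition}

Thus each $\delta\in S$ is reached by a ladder of the shortest possible length, and every proper initial part of the ladder has already been listed before stage $\delta$.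

\begin{theorem}\label{thm:general}
Let $k\ge1$, let $\kappa_0$ be an infinite regular cardinal with $\kappa_0^{<\kappa_0}=\kappa_0$ (for example $\kappa_0=\omega$), and let $\kappa_{j+1}=\kappa_j^+$ for $j\le k$. Assume:
\begin{itemize}
\item[(H1)] for $1\le j\le k$ there is $A'_j\subseteq\kappa_j$ such that $L[A'_j]\models|\alpha|\le\kappa_j$ for every $\alpha<\kappa_{j+1}$;
\item[(H2)] for $2\le j\le k$ there is an approaching system on $\kappa_j$.
\end{itemize}
Then some set forcing makes $|\kappa_{k+1}|=\kappa_k$, adds no new sequences of ordinals of length less than $\kappa_0$, and preserves all cardinals other than $\kappa_{k+1}$.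
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{itemize}
\item[(i)] Let $k$, $\kappa_0,\dots,\kappa_{k+1}$ be as in the first sentence of Theorem~\ref{thm:general}. If $\kappa_2,\dots,\kappa_{k+1}$ are successor cardinals of $L$, then the conclusion of Theorem~\ref{thm:general} holds.
\item[(ii)] Let $M$ be a model of ZFC with constructible universe $L$ and let $F\subseteq\omega\setminus\{0\}$ be finite. There is a set-generic extension $N$ of $M$ in which no $\aleph_n^L$ with $n\in F$ is a cardinal, and all cardinals of $M$ outside $\{\aleph_n^L:n\in F\}$ remain cardinals.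
\end{itemize}
\end{corollary}

The proof of Theorem~\ref{thm:general} extends Abraham's method. It does not use his theorem; for $k=1$ and $\kappa_0=\omega$ it gives the same conclusion under the additional hypothesis (H1). Section~\ref{sec:tools} collects the tools. Section~\ref{sec:aleph2} shows the main idea in the case of $\aleph_2$ and explains what is missing at higher levels. Section~\ref{sec:hyp} verifies (H1) and (H2) for successor cardinals of $L$ and deduces Theorem~\ref{thm:main} and Corollary~\ref{cor:main}. Sections~\ref{sec:tower}--\ref{sec:final} prove Theorem~\ref{thm:general}.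

\section{Tools from forcing and constructibility}\label{sec:tools}

\subsection{Forcing}
We write $q\le p$ when $q$ is stronger than $p$; all our posets have a largest element $\mathbf 1$. Sets of functions with ordinal domain are ordered by reverse inclusion, and $u^\frown a$ is the extension of $u:\theta\to\lambda$ by the value $a$ at $\theta$. As usual, ``let $G$ be generic over $M$'' abbreviates an argument about the forcing relation of $M$: each theorem produces a poset in the ground model all of whose generic extensions have the stated property.

A subset of a poset is \emph{open} if it is closed under stronger conditions. A poset is \emph{${<}\kappa$-closed} if every descending sequence of length less than $\kappa$ has a lower bound, \emph{${<}\kappa$-distributive} if the intersection of fewer than $\kappa$ open dense sets is dense, and \emph{$\kappa$-c.c.}\ if every antichain has size less than $\kappa$. These notions depend on the model: ``${<}\kappa$-distributive in $M$'' refers to all families of open dense sets that belong to $M$, even when the poset was defined in a smaller model. We use the following textbook facts,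 where $\kappa$ is regular.
\begin{itemize}
\item[(F1)] A ${<}\kappa$-closed poset is ${<}\kappa$-distributive. A ${<}\kappa$-distributive poset adds no sequences of ordinals of length less than $\kappa$, so regular cardinals $\le\kappa$ stay regular.
\item[(F2)] A $\kappa$-c.c.\ poset preserves the regularity of regular cardinals $\ge\kappa$ and the stationarity of stationary subsets of regular uncountable cardinals $\ge\kappa$.
\item[(F3)] If $G$ is $P\times Q$-generic over $M$, with projections $G_P$ and $G_Q$, then $G_P$ is $P$-generic over $M$ and $G_Q$ is $Q$-generic over $M[G_P]$.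
\item[(F4)] Finitely many successive generic extensions are a single generic extension, by the iterated poset.
\item[(F5)] If all regular cardinals stay regular, with at most one exception $\lambda$, then all cardinals other than $\lambda$ are preserved. This is because an uncountable cardinal other than $\lambda$ is a successor, hence regular, or the supremum of successor cardinals different from $\lambda$.
\end{itemize}

\subsection{Coding and the models $L[B]$}
Let $\Gamma$ be G\"odel's pairing function on the ordinals. It is absolute, it restricts to a bijection $\kappa\times\kappa\to\kappa$ for every infinite cardinal $\kappa$, and $j,l\le\Gamma(j,l)$. Iterating $\Gamma$, we code finitely many sets of tuples from $\kappa$ by one subset of $\kappa$; a sequence $\langle h_\gamma\rangle$ of functions is treated as the set of triples $(\gamma,l,h_\gamma(l))$, and a sequence $\langle c_\delta\rangle$ of nonempty sets as the set of pairs $(\delta,\xi)$ with $\xi\in c_\delta$.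

For a set $B$ of ordinals, $L[B]=\bigcup_\tau L_\tau[B]$, where $L_{\tau+1}[B]$ consists of the subsets of $L_\tau[B]$ definable with parameters in $(L_\tau[B],\in,B\cap L_\tau[B])$ and unions are taken at limits. It is a model of ZFC, it is the least inner model containing $B$, and so it contains everything that $B$ codes. For infinite $\tau$ we have $|L_\tau[B]|=|\tau|$. \emph{Condensation} says that if $\tau$ is a regular uncountable cardinal of $L[B]$ and $Y\prec(L_\tau[B],\in,B\cap L_\tau[B])$ has transitive collapse $\pi$, then $\pi[Y]=L_{\bar\tau}[\pi[B\cap Y]]$ for some ordinal $\bar\tau$.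

\begin{lemma}\label{lem:gch}
Let $\kappa$ be regular and uncountable and let $B\subseteq\kappa$. Then $L[B]\models\kappa^{<\kappa}=\kappa$.
\end{lemma}

\begin{proof}
Work in $L[B]$, where $\kappa$ is still regular and uncountable. A function $u:\theta\to\kappa$ with $\theta<\kappa$ is coded by $\{\Gamma(\eta,u(\eta)):\eta<\theta\}$, a subset of $\kappa$ of size less than $\kappa$, hence bounded. So it suffices to count bounded subsets of $\kappa$. Let $x\subseteq\gamma<\kappa$ and let $\tau>\kappa$ be regular with $x\in L_\tau[B]$. Take $Y\prec(L_\tau[B],\in,B)$ with $\gamma\cup\{x\}\subseteq Y$, $|Y|<\kappa$ and $\bar\kappa=Y\cap\kappa\in\kappa$; such a $Y$ is the union of an $\omega$-chain $\langle Y_m\rangle$ of submodels of size less than $\kappa$ with $\sup(Y_m\cap\kappa)\subseteq Y_{m+1}$. The collapse $\pi$ is the identity on $\bar\kappa$, so $\pi[B\cap Y]=B\cap\bar\kappa$ and $\pi(x)=x$. By condensation $x\in L_{\bar\tau}[B\cap\bar\kappa]$, where $\bar\tau<\kappa$ since $|Y|<\kappa$. Thus every bounded subset of $\kappa$ lies in $\bigcup_{\bar\tau,\bar\kappa<\kappa}L_{\bar\tau}[B\cap\bar\kappa]$, a union of $\kappa$ sets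 of size less than $\kappa$.
\end{proof}

\subsection{Steering and layers}
The first device lets a sequence of ordinals below $\kappa$ act as a list of proposals for extending a condition in a poset of size $\kappa$: a proposal is accepted when it is an extension.

\begin{lemma}[Steering]\label{lem:steer}
Let $R$ be a set of functions $u:\theta\to\kappa$, $\theta<\kappa$, closed under $u\mapsto u^\frown a$ for $a<\kappa$. Let $X$ be a poset, $e:\kappa\to X$ a surjection, and $\pi:R\to X$ an order-preserving map such that $\pi(u^\frown a)=e(a)$ whenever $e(a)\le\pi(u)$. Then preimages under $\pi$ of dense sets are dense in $R$, and preimages of open sets are open.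
\end{lemma}

\begin{proof}
Let $D\subseteq X$ be dense and $u\in R$. Pick $x\in D$ with $x\le\pi(u)$ and $a<\kappa$ with $e(a)=x$. Then $\pi(u^\frown a)=x\in D$. The statement on open sets is order preservation.
\end{proof}

Such a map $\pi$ is built by recursion along $u$, with unions at limit stages. The only delicate point, and the central one in this paper, is whether these unions stay inside $X$. The second device reduces questions about a poset of size $\kappa^+$ to pieces of size $\kappa$.

\begin{lemma}[Layers]\label{lem:layers}
Let $\kappa$ be infinite and regular. Let $X$ be a poset that is the union of an increasing sequence $\langle X_\alpha:\alpha<\kappa^+\rangle$ of subsets of size at most $\kappa$, with $X_\alpha=\bigcup_{\beta<\alpha}X_\beta$ whenever $\operatorname{cf}\alpha=\kappa$.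
\begin{itemize}
\item[(a)] If $D_\iota$ $(\iota<\mu<\kappa)$ are dense in $X$ and $\alpha_0<\kappa^+$, there is $\alpha$ with $\alpha_0<\alpha<\kappa^+$ such that each $D_\iota\cap X_\alpha$ is dense in $X_\alpha$.
\item[(b)] If $X_\alpha$ is ${<}\kappa$-distributive whenever $\kappa\le\alpha<\kappa^+$, then so is $X$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\beta<\kappa^+$ there are at most $\kappa$ pairs $(x,\iota)$ with $x\in X_\beta$, so there is $f(\beta)$ with $\beta<f(\beta)<\kappa^+$ such that every $x\in X_\beta$ has, for each $\iota$, an extension in $D_\iota\cap X_{f(\beta)}$. Let $\alpha_{\eta+1}=f(\alpha_\eta)$, take suprema at limits, and put $\alpha=\alpha_\kappa<\kappa^+$. Then $\operatorname{cf}\alpha=\kappa$, so every $x\in X_\alpha$ lies in some $X_{\alpha_\eta}$ with $\eta<\kappa$ and has extensions in each $D_\iota\cap X_{\alpha_{\eta+1}}$.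

(b) Let $D_\iota$ $(\iota<\mu<\kappa)$ be open dense and $x\in X$. Take $\alpha_0\ge\kappa$ with $x\in X_{\alpha_0}$ and $\alpha$ as in (a). The sets $D_\iota\cap X_\alpha$ are open dense in $X_\alpha$, so some extension of $x$ in $X_\alpha$ lies in all of them.
\end{proof}

\subsection{Elementary submodels and the chain condition}\label{sub:Y}
In this subsection $V$ is a ground model, $\kappa$ is an infinite cardinal of $V$, $\kappa^+$ is its successor in $V$, $P\in V$ is $\kappa^+$-c.c., and $G$ is $P$-generic over $V$. Let $\Theta>\kappa^+$ be regular with $P\in H(\Theta)$, where $H(\Theta)$ is the set of sets whose transitive closure has size less than $\Theta$. Call $Y\in V$ \emph{suitable} if $Y\prec H(\Theta)$, $|Y|=\kappa$ and $\kappa\cup\{\kappa,P\}\subseteq Y$.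

If $Y$ is suitable and $x\in Y$ has size at most $\kappa$, then $x\subseteq Y$, because $Y$ contains a surjection from $\kappa$ onto $x$ when $x\ne\emptyset$. Hence $\delta=Y\cap\kappa^+$ is an ordinal, $\kappa<\delta<\kappa^+$, and $\delta$ is closed under $\Gamma$. Given finitely many elements of $H(\Theta)$ and a stationary $S\subseteq\kappa^+$, there is a suitable $Y$ containing these elements with $\delta\in S$: along a continuous chain $\langle Y_\gamma:\gamma<\kappa^+\rangle$ of suitable models with $Y_\gamma\cap\kappa^+\in Y_{\gamma+1}$, the ordinals $Y_\gamma\cap\kappa^+$ form a club.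

Let $Y[G]$ be the set of values $\tau^G$ of $P$-names $\tau\in Y$. We recall that
\[
Y\subseteq Y[G]\prec H(\Theta)^{V[G]}.
\]
Indeed, every element of $H(\Theta)^{V[G]}$ has a name in $H(\Theta)$, forcing over $H(\Theta)$ is definable in $H(\Theta)$, and the maximum principle provides names in $Y$ for witnesses in the Tarski--Vaught test.

\begin{lemma}\label{lem:Y}
Let $Y$ be suitable, $\delta=Y\cap\kappa^+$, and let $N$ be a model with $V\subseteq N\subseteq V[G]$ and $G\cap Y\in N$. Then $Y[G]\cap\kappa^+=\delta$, and $E\cap\delta\in N$ for every $E\in Y[G]$ with $E\subseteq\kappa^+$.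
\end{lemma}

\begin{proof}
Let $\tau\in Y$ with $\tau^G<\kappa^+$. The set $Z$ of $\xi<\kappa^+$ such that some condition forces $\tau=\check\xi$ belongs to $Y$. Different values are forced by incompatible conditions, so $|Z|\le\kappa$ and $\tau^G\in Z\subseteq Y$.

Let $\dot E\in Y$ name $E$. For each $\zeta<\delta$ there is, by elementarity, a maximal antichain $\mathcal A_\zeta\in Y$ of conditions deciding ``$\zeta\in\dot E$''; choose the sequence $\langle\mathcal A_\zeta:\zeta<\delta\rangle$ in $V$. Since $|\mathcal A_\zeta|\le\kappa$, we have $\mathcal A_\zeta\subseteq Y$. So $\zeta\in E$ if and only if some $p\in\mathcal A_\zeta\cap(G\cap Y)$ forces $\zeta\in\dot E$, and this defines $E\cap\delta$ in $N$.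
\end{proof}

We apply this to trees of functions. The next lemma says that the part of the tree seen by $Y[G]$ is a faithful small copy of the situation, and that it is determined by $G\cap Y$.

\begin{lemma}[Trace]\label{lem:trace}
Let $Y,\delta,N$ be as in Lemma~\ref{lem:Y}. In $V[G]$, let $T$ be a set of functions $t:\theta\to\kappa^+$ with $\theta<\kappa^+$, let $\vec t=\langle t_\zeta:\zeta<\kappa^+\rangle$ enumerate $T$, and let $\vec D=\langle D_\iota:\iota<\kappa\rangle$ be a sequence of dense subsets of $T$. Assume $\vec t,\vec D\in Y[G]$ and put $T^Y=T\cap Y[G]$. Then: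
\begin{itemize}
\item[(a)] $T^Y=\{t_\zeta:\zeta<\delta\}$;
\item[(b)] each $D_\iota\cap T^Y$ is dense in $T^Y$;
\item[(c)] $\langle t_\zeta:\zeta<\delta\rangle$ and $\langle D_\iota\cap T^Y:\iota<\kappa\rangle$ belong to $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\zeta<\delta$, then $\zeta\in Y$ and $t_\zeta\in Y[G]$. If $t\in T^Y$, the least $\zeta$ with $t=t_\zeta$ is in $Y[G]\cap\kappa^+=\delta$.

(b) For $\iota<\kappa$ we have $D_\iota\in Y[G]$, so by elementarity every $t\in T^Y$ has an extension in $D_\iota\cap Y[G]$.

(c) The sets $E_1=\{\Gamma(\zeta,\Gamma(\eta,\rho)):t_\zeta(\eta)=\rho\}$ and $E_2=\{\Gamma(\iota,\zeta):t_\zeta\in D_\iota\}$ are in $Y[G]$, so $E_1\cap\delta,E_2\cap\delta\in N$. For $\zeta<\delta$ the domain of $t_\zeta$ is in $Y[G]\cap\kappa^+=\delta$, and then each value $t_\zeta(\eta)$ is in $Y[G]\cap\kappa^+=\delta$. Since $\delta$ is closed under $\Gamma$, the set $E_1\cap\delta$ determines $\langle t_\zeta:\zeta<\delta\rangle$, and $E_2\cap\delta$ tells which $t_\zeta$ with $\zeta<\delta$ lie in which $D_\iota$.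
\end{proof}

\section{The case of $\aleph_2$: a Cohen real as a guide}\label{sec:aleph2}

Take $k=1$ and $\kappa_0=\omega$, and let $A'\subseteq\omega_1$ witness (H1). Let $W$ be an inner model of the form $L[B]$ with $B\subseteq\omega_1$ and $A'\in W$, and let $T$ be the tree of all functions $t\in W$ with $t:\theta\to\omega_1$, $\theta<\omega_1$. The collapse $\operatorname{Col}(\omega_1,\omega_2)^W$ is a union of layers isomorphic to $T$ (Section~\ref{sec:final}), so the point is to make $T$ distributive. Given $s_0\in T$ and open dense sets $D_n\subseteq T$, one would choose $s_0\subseteq s_1\subseteq\cdots$ with $s_{n+1}\in D_n$ and take the union. But a construction that consults $\langle D_n\rangle$ takes place outside $W$ and its union may miss $W$, while a construction inside $W$ cannot consult $\langle D_n\rangle$. The way out is to let the choices be made by an object that lies in $W$ and is generic over a model containing the relevant part of $\langle D_n\rangle$. We add such objects first and put them into $W$.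

Let $P$ be the set of $p:\omega_1\to\omega^{<\omega}$ with $p(\xi)=\emptyset$ for all but finitely many $\xi$, ordered by coordinatewise extension. This is the c.c.c.\ poset adding $\aleph_1$ Cohen reals. Let $G$ be generic over $V$ and $g_\xi=\bigcup_{p\in G}p(\xi):\omega\to\omega$. Fix in $V$ surjections $h_\gamma:\omega\to\max(\gamma,1)$ for $\gamma<\omega_1$. Let $B\subseteq\omega_1$ code $A'$, $\langle h_\gamma\rangle$ and $\langle g_\xi\rangle$, and let $W=L[B]$.

\begin{proposition}\label{prop:aleph2}
The tree $T$ is ${<}\omega_1$-distributive in $V[G]$.
\end{proposition}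

\begin{proof}
Let $\langle D_n:n<\omega\rangle\in V[G]$ be open dense sets and $s_0\in T$. By Lemma~\ref{lem:gch} there is in $W$ an enumeration $\vec t=\langle t_\zeta:\zeta<\omega_1\rangle$ of $T$. Let $Y\in V$ be a countable suitable model containing names for $\vec t$, $\langle D_n\rangle$ and $s_0$, and let $\delta=Y\cap\omega_1$. Let $P{\upharpoonright}\delta$ be the set of conditions with support in $\delta$ and $N=V[G\cap P{\upharpoonright}\delta]$. The finite support of a condition $p\in Y$ is a subset of $Y$, so $P\cap Y\subseteq P{\upharpoonright}\delta$ and $G\cap Y\in N$. Lemma~\ref{lem:trace} applies, and by (F3) the real $g=g_\delta$ is Cohen generic over $N$.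

The map $\varepsilon=h_\delta:\omega\to\delta$ is onto and lies in $V\cap W$. For $u\in\omega^{<\omega}$ define $\sigma(\emptyset)=s_0$, and $\sigma(u^\frown a)=t_{\varepsilon(a)}$ if $t_{\varepsilon(a)}\supseteq\sigma(u)$, and $\sigma(u^\frown a)=\sigma(u)$ otherwise. Every value of $\sigma$ is $s_0$ or some $t_\zeta$ with $\zeta<\delta$, so $\sigma$ maps into $T^Y$, and $\sigma\in N$. By Lemma~\ref{lem:steer}, with $X=T^Y$ and $e(a)=t_{\varepsilon(a)}$, the set $\sigma^{-1}[D_n\cap T^Y]$ is dense in $\omega^{<\omega}$, and it belongs to $N$. Hence for each $n$ there is $m$ with $\sigma(g{\upharpoonright}m)\in D_n$.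

Now follow $g$. The sequence $s_m=\sigma(g{\upharpoonright}m)$ obeys the rule ``$s_{m+1}=t_{\varepsilon(g(m))}$ if this extends $s_m$, and $s_{m+1}=s_m$ otherwise,'' which mentions only $s_0,\vec t,\varepsilon,g\in W$. So $s^*=\bigcup_m s_m$ is in $W$ and has countable domain, that is, $s^*\in T$. It extends $s_0$ and a member of each open set $D_n$.
\end{proof}

Consider the next level, where $T$ consists of functions $\theta\to\kappa^+$, $\theta<\kappa^+$, for an uncountable $\kappa$, and $\kappa$ dense sets must be met. The guide is now a function $g:\kappa\to\kappa$ generic for a tree $R$ of sequences of length less than $\kappa$, and the recursion for $\sigma(u)$ has limit stages. There $\sigma(u)$ is the union of a chain in $T^Y$, and we need it to lie in $T^Y$ again, since Lemma~\ref{lem:trace} speaks only about $T^Y$. This would be automatic if $Y[G]$ contained all sequences of length less than $\kappa$ from $\delta$ that lie in the inner model. But $|Y[G]|\le\kappa$, and there may be more than $\kappa$ such sequences: if $2^{\aleph_0}\ge\aleph_2$, nothing in (H1) prevents $A'_2$ from coding $\aleph_2$ reals, and then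 $\omega_1^{\,\omega}\ge\omega_2$ in every inner model containing $A_2'$.

Observe, however, that $\sigma(u)$ depends only on $s_0$, $\vec t$ and the sequence $\varepsilon\circ u$. So it is enough that $\varepsilon\circ u\in Y$ for all $u\in R$, and this follows from two arrangements.
\begin{itemize}
\item The tree $R$ has size $\kappa$, so that $R\subseteq Y$. For this we take $R$ from an inner model $L[B]$ with $B\subseteq\kappa$. Then $R$ must itself be shown distributive, for otherwise adding the guides could collapse $\kappa$. This is the same problem one level down, and it is the reason for a tower of forcings that starts at a cardinal with $\kappa_0^{<\kappa_0}=\kappa_0$.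
\item All proper initial segments of $\varepsilon:\kappa\to\delta$ lie in $Y$. An approaching system on $\kappa^+$ provides such an $\varepsilon$ for stationarily many $\delta$.
\end{itemize}

\section{The hypotheses at successor cardinals of $L$}\label{sec:hyp}

Approaching systems come from families of ladders whose initial segments can be collected, $\kappa$ at a time, along $\kappa^+$.

\begin{lemma}\label{lem:crit}
Let $\kappa$ be infinite and regular. For $\gamma<\kappa^+$ let $F_\gamma$ be a family of at most $\kappa$ subsets of $\kappa^+$. Suppose that every $\delta<\kappa^+$ of cofinality $\kappa$ has a cofinal subset $c_\delta$ of order type $\kappa$ whose proper initial segments lie in $\bigcup_{\gamma<\delta}F_\gamma$. Then there is an approaching system on $\kappa^+$.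
\end{lemma}

\begin{proof}
Enumerate $\bigcup_{\gamma<\kappa^+}F_\gamma$ as $\langle a_\xi:\xi<\kappa^+\rangle$, with repetitions if necessary. Since $|F_\gamma|\le\kappa$, there is $f(\gamma)<\kappa^+$ with $F_\gamma\subseteq\{a_\xi:\xi<f(\gamma)\}$. The set $E$ of $\delta<\kappa^+$ closed under $f$ is club, and $\bigcup_{\gamma<\delta}F_\gamma\subseteq\{a_\xi:\xi<\delta\}$ for $\delta\in E$. Let $S=\{\delta\in E:\operatorname{cf}\delta=\kappa\}$. It is stationary: if $C$ is club, the supremum of the first $\kappa$ elements of $C\cap E$ is in $C\cap S$.
\end{proof}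

\begin{lemma}\label{lem:arith}
If $\kappa$ is infinite, regular and $\kappa^{<\kappa}=\kappa$, there is an approaching system on $\kappa^+$.
\end{lemma}

\begin{proof}
Let $F_\gamma=[\gamma]^{<\kappa}$, which has size at most $\kappa^{<\kappa}=\kappa$, and let $c_\delta$ be any cofinal subset of $\delta$ of order type $\kappa$. A proper initial segment of $c_\delta$ has the form $c_\delta\cap\gamma$ with $\gamma<\delta$ and lies in $F_\gamma$. Apply Lemma~\ref{lem:crit}.
\end{proof}

This is why (H2) starts at $j=2$. When $\kappa^{<\kappa}>\kappa$ we cannot list all short subsets of $\gamma$, and the ladders have to be chosen so that they share their initial segments. This is what coherence gives. For an uncountable cardinal $\mu$, the principle $\square_\mu$ asserts that there is a sequence $\langle C_\beta:\beta<\mu^+\text{ limit}\rangle$ such that $C_\beta$ is club in $\beta$, $\operatorname{ot}(C_\beta)\le\mu$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$. By Jensen \cite{jensen}, $\square_\mu$ holds in $L$.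

\begin{lemma}\label{lem:L}
Let $\kappa$ be an infinite cardinal such that $\kappa^+$ is a successor cardinal of $L$.
\begin{itemize}
\item[(a)] There is $A'\subseteq\kappa$ such that $L[A']\models|\alpha|\le\kappa$ for every $\alpha<\kappa^+$.
\item[(b)] If $\kappa$ is regular and uncountable, there is an approaching system on $\kappa^+$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\kappa^+=(\mu^+)^L$ with $\mu$ a cardinal of $L$. Since $\kappa$ is a cardinal of $L$ below $(\mu^+)^L$, we have $\kappa\le\mu<\kappa^+$, and so $|\mu|=\kappa$.

(a) Let $f:\kappa\to\mu$ be a bijection and $A'=\{\Gamma(\xi,\eta):f(\xi)<f(\eta)\}$. Then $A'$ codes a well-ordering of $\kappa$ whose collapsing map is $f$, so $f\in L[A']$. Every $\alpha<\kappa^+$ has cardinality at most $\mu$ in $L$, hence at most $\kappa$ in $L[A']$.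

(b) Let $\langle C_\beta:\beta<\kappa^+\text{ limit}\rangle$ witness $\square_\mu$ in $L$. The three properties of the sequence are absolute. The order type of $C_\delta$ may exceed $\kappa$, since $\mu$ may, so we thin the clubs, and we do so by a pattern that depends only on the order type. For each limit $\tau\le\mu$ of cofinality $\kappa$ fix a cofinal $e_\tau\subseteq\tau$ of order type $\kappa$. Write $C_\beta(\zeta)$ for the $\zeta$-th element of $C_\beta$, and $C_\beta[e]=\{C_\beta(\zeta):\zeta\in e\cap\operatorname{ot}(C_\beta)\}$. For limit $\beta<\kappa^+$ let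
\[
F_\beta=\{C_\beta[e_\tau\cap\nu]:\tau\le\mu\text{ limit},\ \operatorname{cf}\tau=\kappa,\ \nu\le\mu\},
\]
and let $F_\beta=\emptyset$ for other $\beta$. Then $|F_\beta|\le|\mu|=\kappa$.

Let $\operatorname{cf}\delta=\kappa$ and $\tau=\operatorname{ot}(C_\delta)$. Then $\tau\le\mu$ and $\operatorname{cf}\tau=\kappa$, and $c_\delta=C_\delta[e_\tau]$ is cofinal in $\delta$ of order type $\kappa$. A proper initial segment of $c_\delta$ is $C_\delta[e_\tau\cap\nu]$ for some $\nu<\tau$. As $\operatorname{cf}\tau>\omega$, we have $\nu+\omega<\tau$. Put $\beta=C_\delta(\nu+\omega)<\delta$. Since $C_\delta$ is closed, $\beta$ is a limit point of $C_\delta$, so $C_\beta=C_\delta\cap\beta$ and $C_\beta(\zeta)=C_\delta(\zeta)$ for $\zeta<\nu+\omega$. Therefore $C_\delta[e_\tau\cap\nu]=C_\beta[e_\tau\cap\nu]\in F_\beta$. Apply Lemma~\ref{lem:crit}.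
\end{proof}

We now deduce the other results from Theorem~\ref{thm:general}.

\begin{proof}[Proof of Corollary~\ref{cor:main}(i)]
For $1\le j\le k$, Lemma~\ref{lem:L}(a) with $\kappa=\kappa_j$ gives (H1). For $2\le j\le k$, the cardinal $\kappa_{j-1}$ is a successor, hence regular and uncountable, and Lemma~\ref{lem:L}(b) with $\kappa=\kappa_{j-1}$ gives (H2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Every cardinal of $M$ is a cardinal of $L$, so the infinite cardinals of $M$ that are at most $\aleph_n^L$ are among $\aleph_0,\aleph_1^L,\dots,\aleph_n^L$. Hence $\aleph_n^L=\omega_{k+1}^M$ for a natural number $k\ge0$. If $k=0$, force over $M$ with $\operatorname{Col}(\omega,\omega_1)$, which collapses $\omega_1^M$ and has size $\aleph_1$, so it preserves all larger cardinals by (F2) and (F5). If $k\ge1$, let $\kappa_j=\omega_j^M$. For $1\le j\le k+1$ the ordinal $\kappa_j$ is $\aleph_m^L$ for some $m$ with $1\le m\le n$, a successor cardinal of $L$. Corollary~\ref{cor:main}(i), applied in $M$ with $\kappa_0=\omega$, gives an extension $N$ in which $\aleph_n^L$ has cardinality $\omega_k^M$ and all other cardinals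 of $M$ are preserved.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}(ii)]
Go through the elements $n$ of $F$ one at a time. If $\aleph_n^L$ is a cardinal of the current model, apply Theorem~\ref{thm:main}; otherwise do nothing. Each intermediate model is a model of ZFC with constructible universe $L$, an ordinal that is not a cardinal stays so, and (F4) applies.
\end{proof}

\section{The tower of extensions}\label{sec:tower}

Let $V$ be the ground model of Theorem~\ref{thm:general}. By (H2) and Lemma~\ref{lem:arith} we fix, for every $1\le j\le k$, an approaching system $\langle a^j_\xi:\xi<\kappa_j\rangle$, $S_j$, $\langle c^j_\delta:\delta\in S_j\rangle$ on $\kappa_j$. Fix surjections $h^j_\gamma:\kappa_{j-1}\to\max(\gamma,1)$ for $\gamma<\kappa_j$, and let $A_j\subseteq\kappa_j$ code $A'_j$, $\langle h^j_\gamma\rangle$ and $\langle c^j_\delta\rangle$. Let $B_0\subseteq\kappa_0$ code an enumeration in type $\kappa_0$ of all functions $u:\theta\to\kappa_0$, $\theta<\kappa_0$, in $V$.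

We define generic extensions $M_0\subseteq M_1\subseteq\dots\subseteq M_k$ and inner models $W_i\subseteq M_i$. Put $M_0=W_0=V$. Given $M_i$ and $W_i$:
\begin{itemize}
\item $R_i$ is the tree of all $u\in W_i$ with $u:\theta\to\kappa_i$, $\theta<\kappa_i$.
\item For $i<k$, $P_i$ is the set of all $p\in W_i$ with $p:\kappa_{i+1}\to R_i$ whose support $\operatorname{supp}(p)=\{\xi:p(\xi)\ne\emptyset\}$ has size less than $\kappa_i$ in $W_i$; $q\le p$ if $q(\xi)\supseteq p(\xi)$ for all $\xi$.
\item For $i<k$, let $G_i$ be $P_i$-generic over $M_i$, let $M_{i+1}=M_i[G_i]$, and let $g^i_\xi=\bigcup_{p\in G_i}p(\xi)$ for $\xi<\kappa_{i+1}$. Conditions can be lengthened by zeros at any coordinate, so $g^i_\xi:\kappa_i\to\kappa_i$ is total. Let $B_{i+1}\subseteq\kappa_{i+1}$ code $B_i$, $A_{i+1}$ and $\langle g^i_\xi:\xi<\kappa_{i+1}\rangle$, and let $W_{i+1}=L[B_{i+1}]$.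
\end{itemize}
So $P_i$ is the poset that adds $\kappa_{i+1}$ Cohen functions $\kappa_i\to\kappa_i$, as computed in $W_i$ but forced over $M_i$. We have
\begin{equation}\label{eq:RW}
R_i\subseteq W_{i+1}\qquad(i<k),
\end{equation}
for $i=0$ because $R_0\subseteq L[B_0]$, and for $i\ge1$ because $W_i=L[B_i]\subseteq W_{i+1}$.

\begin{proposition}\label{prop:ind}
For $0\le i\le k$:
\begin{itemize}
\item[$(1)_i$] all regular cardinals of $V$ are regular in $M_i$;
\item[$(2)_i$] $W_i\models\kappa_i^{<\kappa_i}=\kappa_i$, so $|R_i|=\kappa_i$ in $W_i$, and $W_i\models|\alpha|\le\kappa_i$ for all $\alpha<\kappa_{i+1}$;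
\item[$(3)_i$] $R_i$ is ${<}\kappa_i$-distributive in $M_i$.
\end{itemize}
\end{proposition}

By (F5), $(1)_i$ implies that $M_i$ and $V$ have the same cardinals; in particular $\kappa_{j+1}=\kappa_j^+$ in $M_i$. For $i=0$, $(1)_0$ is trivial, $(2)_0$ is the hypothesis on $\kappa_0$, and $(3)_0$ holds by (F1) because $R_0$ is ${<}\kappa_0$-closed in $V$. For $i\ge1$, $(2)_i$ follows from $(1)_i$: apply Lemma~\ref{lem:gch} in $M_i$, and use $A'_i\in W_i$. It remains to derive $(1)_{i+1}$ and $(3)_{i+1}$ from the statements at levels up to $i$. For the rest of this section and the next, fix $i<k$, assume the proposition up to $i$, and write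
\[
\kappa=\kappa_i,\quad\kappa^+=\kappa_{i+1},\quad R=R_i,\quad P=P_i,\quad G=G_i,\quad T=R_{i+1}.
\]
For $\alpha<\kappa^+$ let $P{\upharpoonright}\alpha=\{p\in P:\operatorname{supp}(p)\subseteq\alpha\}$, and for $p\in P$ let $p{\upharpoonright}\alpha\in P{\upharpoonright}\alpha$ agree with $p$ on $\alpha$ and be $\emptyset$ elsewhere.

\begin{lemma}\label{lem:P}
In $M_i$, the poset $P$ is $\kappa^+$-c.c.\ and ${<}\kappa$-distributive.
\end{lemma}

\begin{proof}
\emph{Layers.} We check that the sets $P{\upharpoonright}\alpha$ satisfy the hypotheses of Lemma~\ref{lem:layers} in $M_i$. Supports have size less than $\kappa$, so they are bounded in $\kappa^+$, and bounded in $\alpha$ if they are subsets of an ordinal $\alpha$ of cofinality $\kappa$. This gives the two statements about unions. In $W_i$, where $\kappa$ is regular, a condition in $P{\upharpoonright}\kappa$ is determined by a function $\theta\to R$ with $\theta<\kappa$, so $|P{\upharpoonright}\kappa|\le\kappa^{<\kappa}=\kappa$ by $(2)_i$. For $\kappa\le\alpha<\kappa^+$, $(2)_i$ gives a bijection $\alpha\to\kappa$ in $W_i$. Rearranging coordinates along it maps elements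 of $W_i$ to elements of $W_i$, so $P{\upharpoonright}\alpha\cong P{\upharpoonright}\kappa$. All layers thus have size at most $\kappa$.

\emph{Chain condition.} Let $\mathcal A\in M_i$ be a maximal antichain and $D$ the dense set of conditions below some element of $\mathcal A$. By Lemma~\ref{lem:layers}(a) there is $\alpha<\kappa^+$ with $D\cap P{\upharpoonright}\alpha$ dense in $P{\upharpoonright}\alpha$. Let $q\in\mathcal A$. Take $r\in P{\upharpoonright}\alpha$ and $a\in\mathcal A$ with $r\le q{\upharpoonright}\alpha$ and $r\le a$. Then $\operatorname{supp}(a)\subseteq\operatorname{supp}(r)\subseteq\alpha$. The function equal to $r$ on $\alpha$ and to $q$ off $\alpha$ is in $W_i$, has small support, and extends both $q$ and $a$. Hence $q=a\in P{\upharpoonright}\alpha$. So $\mathcal A\subseteq P{\upharpoonright}\alpha$ and $|\mathcal A|\le\kappa$.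

\emph{Distributivity.} By Lemma~\ref{lem:layers}(b) it suffices to treat $P{\upharpoonright}\kappa$, and we transfer $(3)_i$ to it by steering. In $W_i$, enumerate $P{\upharpoonright}\kappa$ as $\langle p_a:a<\kappa\rangle$ and define $\pi:R\to P{\upharpoonright}\kappa$ by $\pi(\emptyset)=\mathbf 1$; $\pi(u^\frown a)=p_a$ if $p_a\le\pi(u)$, and $\pi(u^\frown a)=\pi(u)$ otherwise; and, for $u$ of limit length $\theta$, $\pi(u)(\xi)=\bigcup_{\eta<\theta}\pi(u{\upharpoonright}\eta)(\xi)$. The limit step is harmless here: it takes place in $W_i$, where $\kappa$ is regular, so the new support and the new domains are unions of fewer than $\kappa$ sets of size less than $\kappa$. Let $D_\iota$ $(\iota<\mu<\kappa)$ be open dense subsets of $P{\upharpoonright}\kappa$ in $M_i$ and let $p_a$ be a condition. By Lemma~\ref{lem:steer} the sets $\pi^{-1}[D_\iota]$ are open dense in $R$, so by $(3)_i$ some $v\supseteq\emptyset^\frown a$ lies in all of them. Then $\pi(v)\le\pi(\emptyset^\frown a)=p_a$ and $\pi(v)\in\bigcap_\iota D_\iota$.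
\end{proof}

By (F1) regular cardinals $\le\kappa$ stay regular in $M_{i+1}$, and by (F2) so do those $\ge\kappa^+$. This proves $(1)_{i+1}$, and with it $(2)_{i+1}$.

\section{Distributivity at the next level}\label{sec:step}

We prove $(3)_{i+1}$. Since $\kappa^+$ is the successor of $\kappa$ in $M_{i+1}$, it suffices to consider a sequence $\vec D=\langle D_\iota:\iota<\kappa\rangle\in M_{i+1}$ of open dense subsets of $T$ and $s_0\in T$, and to find an extension of $s_0$ in $\bigcap_{\iota<\kappa}D_\iota$. By $(2)_{i+1}$ fix in $W_{i+1}$ an enumeration $\vec t=\langle t_\zeta:\zeta<\kappa^+\rangle$ of $T$. We drop the index $i+1$ from $S_{i+1}$, $a^{i+1}_\xi$, $c^{i+1}_\delta$ and $h^{i+1}_\gamma$.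

\medskip
\noindent\textbf{The model $Y$.} For $j<i$ the poset $P_j$ is $\kappa_{j+1}$-c.c.\ in $M_j$ and $\kappa_{j+1}<\kappa^+$, so $S$ is stationary in $M_i$ by (F2). We use Subsection~\ref{sub:Y} with $M_i$ as ground model, which Lemma~\ref{lem:P} allows. Fix $P$-names for $\vec t$, $\vec D$, $s_0$, take $\Theta$ large enough that they lie in $H(\Theta)^{M_i}$, and let $Y\in M_i$ be suitable, containing these names, $R$, $\langle a_\xi\rangle$ and $\langle h_\gamma\rangle$, with $\delta=Y\cap\kappa^+\in S$. Then $R\subseteq Y$, because $|R|=\kappa$.

\medskip
\noindent\textbf{The intermediate model $N$ and the guide $g$.} Let $P'$ be the set of conditions with support in $\kappa^+\setminus(\delta+1)$. Splitting a condition into its parts below, at and above $\delta$, and reassembling three such parts, are operations of $W_i$, so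
\[
P\cong P{\upharpoonright}\delta\times R\times P'.
\]
Let $N=M_i[G\cap P{\upharpoonright}\delta]$ and $g=g^i_\delta$. By (F3), the filter $\{p(\delta):p\in G\}=\{g{\upharpoonright}\theta:\theta<\kappa\}$ is $R$-generic over $N$. If $p\in P\cap Y$, then $\sup\{\xi+1:\xi\in\operatorname{supp}(p)\}\in Y\cap\kappa^+=\delta$. Hence $P\cap Y\subseteq P{\upharpoonright}\delta$, and $G\cap Y=(G\cap P{\upharpoonright}\delta)\cap Y\in N$. So Lemma~\ref{lem:trace} holds for $N$ and $T^Y=T\cap Y[G]$.

\medskip
\noindent\textbf{The enumeration $\varepsilon$.} We list $\delta$ by interleaving the lists $h_\gamma$ of the ordinals $\gamma$ on the ladder $c_\delta$; a bounded part of the list then uses only a bounded part of the ladder. Let $\langle c(j):j<\kappa\rangle$ enumerate $c_\delta$ in increasing order and put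
\[
\varepsilon(\Gamma(j,l))=h_{c(j)}(l)\qquad(j,l<\kappa).
\]
The values are below $\delta$, and if $\zeta<\delta$, then $\zeta<c(j)$ for some $j$ and $\zeta=h_{c(j)}(l)$ for some $l$. So $\varepsilon:\kappa\to\delta$ is onto, and $\varepsilon\in L[A_{i+1}]\subseteq V\cap W_{i+1}$.

\begin{lemma}\label{lem:eps}
For every $u\in R$ we have $\varepsilon\circ u\in Y\cap W_{i+1}$.
\end{lemma}

\begin{proof}
Membership in $W_{i+1}$ follows from \eqref{eq:RW}. Since $\kappa$ is regular in $M_i$, the range of $u$ is contained in some $\theta<\kappa$, and $\varepsilon\circ u=(\varepsilon{\upharpoonright}\theta)\circ u$. As $u\in Y$, it suffices to show $\varepsilon{\upharpoonright}\theta\in Y$. If $\Gamma(j,l)<\theta$, then $j<\theta$, so $\varepsilon{\upharpoonright}\theta$ is definable from $\theta$, $\langle h_\gamma\rangle$ and $\langle c(j):j<\theta\rangle$. The last sequence is the increasing enumeration of the proper initial segment $c_\delta\cap c(\theta)$ of $c_\delta$, which equals $a_\xi$ for some $\xi<\delta$. Since $\xi\in Y$, we have $a_\xi\in Y$.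
\end{proof}

\noindent\textbf{Runs.} For a function $w:\theta\to\kappa^+$ in $M_{i+1}$ with $\theta\le\kappa$, define $\Sigma(w)$ by recursion on the length:
\[
\Sigma(\emptyset)=s_0,\qquad
\Sigma(w^\frown\zeta)=\begin{cases}t_\zeta&\text{if }t_\zeta\supseteq\Sigma(w),\\ \Sigma(w)&\text{otherwise,}\end{cases}\qquad
\Sigma(w)=\bigcup_{\eta<\theta}\Sigma(w{\upharpoonright}\eta)\ \ (\theta\text{ limit}).
\]
The sequence $\langle\Sigma(w{\upharpoonright}\eta):\eta\le\theta\rangle$ is an increasing chain of functions with ordinal domain and values in $\kappa^+$. The recursion uses only $s_0$, $w$ and the terms $t_\zeta$ with $\zeta$ in the range of $w$, and its clauses are absolute, so every transitive model of ZF without Power Set that contains the parameters computes it correctly. Two consequences: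
\begin{itemize}
\item[(A)] If $w\in W_{i+1}$, then $\Sigma(w)\in T$. Indeed $\Sigma(w)\in W_{i+1}$ because $s_0,\vec t,w\in W_{i+1}$. Its domain is at most the supremum of the domains of $s_0$ and the $t_{w(\eta)}$, $\eta<\theta\le\kappa$, which is below $\kappa^+$ by $(1)_{i+1}$.
\item[(B)] If $w\in Y[G]$, then $\Sigma(w)\in Y[G]$, because $\Sigma(w)$ is definable in $H(\Theta)^{M_{i+1}}$ from $s_0,\vec t,w\in Y[G]$.
\end{itemize}

\noindent\textbf{The steering map.} For $u\in R$ let $\sigma(u)=\Sigma(\varepsilon\circ u)$. By Lemma~\ref{lem:eps}, (A) and (B), $\sigma$ maps $R$ into $T^Y$. This is the point at which the limit stages are overcome. The map $\sigma$ is order preserving, and $\sigma(u^\frown a)=t_{\varepsilon(a)}$ whenever $t_{\varepsilon(a)}\supseteq\sigma(u)$. By Lemma~\ref{lem:trace}(a), $a\mapsto t_{\varepsilon(a)}$ maps $\kappa$ onto $T^Y$. By Lemmas~\ref{lem:trace}(b) and~\ref{lem:steer}, each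
\[
D'_\iota=\sigma^{-1}[D_\iota\cap T^Y]
\]
is dense in $R$. Moreover $\sigma$ is computed from $R\in M_i$, $\varepsilon\in V$, $s_0\in T^Y$ and $\langle t_\zeta:\zeta<\delta\rangle$, so $\sigma\in N$ and $D'_\iota\in N$ by Lemma~\ref{lem:trace}(c).

\medskip
\noindent\textbf{The lower bound.} By genericity of $g$ over $N$, for each $\iota<\kappa$ there is $\theta<\kappa$ with $\sigma(g{\upharpoonright}\theta)\in D_\iota$. Let
\[
s^*=\Sigma(\varepsilon\circ g)=\bigcup_{\theta<\kappa}\sigma(g{\upharpoonright}\theta).
\]
Since $B_{i+1}$ codes $g$, we have $\varepsilon\circ g\in W_{i+1}$, and $s^*\in T$ by (A). It extends $s_0$ and a member of each open set $D_\iota$, so $s^*\in\bigcap_{\iota<\kappa}D_\iota$. This proves $(3)_{i+1}$ and completes the proof of Proposition~\ref{prop:ind}.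

\section{The final collapse}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Work in $M_k$ and write $\kappa=\kappa_k$, $\kappa^+=\kappa_{k+1}$. Let $Q$ be the set of all $q\in W_k$ with $q:\theta\to\kappa^+$, $\theta<\kappa$, and let $Q_\beta$ be the set of $q\in Q$ with range contained in $\beta$. A set of fewer than $\kappa$ ordinals is bounded in $\kappa^+$, and in any $\beta$ of cofinality $\kappa$ that contains it. So $Q=\bigcup_{\beta<\kappa^+}Q_\beta$, and $Q_\beta=\bigcup_{\beta'<\beta}Q_{\beta'}$ when $\operatorname{cf}\beta=\kappa$. For $\kappa\le\beta<\kappa^+$, $(2)_k$ gives a bijection $b:\beta\to\kappa$ in $W_k$, and $q\mapsto b\circ q$ is an isomorphism $Q_\beta\cong R_k$. Hence $|Q_\beta|=\kappa$, and $Q_\beta$ is ${<}\kappa$-distributive by $(3)_k$. It follows that $|Q|\le\kappa^+$ and, by Lemma~\ref{lem:layers}(b), that $Q$ is ${<}\kappa$-distributive.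

Let $H$ be $Q$-generic over $M_k$ and $N=M_k[H]$. Any $q\in Q$ can be lengthened by zeros and extended to $q^\frown\xi$ for any $\xi<\kappa^+$, so $\bigcup H$ maps $\kappa$ onto $\kappa^+$. By (F1) regular cardinals $\le\kappa$ stay regular, and by (F2) so do regular cardinals $>\kappa^+$, since $Q$ is $\kappa^{++}$-c.c. With $(1)_k$ and (F5), every cardinal of $V$ other than $\kappa_{k+1}$ is a cardinal of $N$, and $|\kappa_{k+1}|=\kappa_k$ in $N$. Each $P_i$ is ${<}\kappa_i$-distributive in $M_i$ and $Q$ is ${<}\kappa_k$-distributive in $M_k$, so by (F1) no step adds a sequence of ordinals of length less than $\kappa_0$. Finally, each $P_i$ and $Q$ is defined from $B_i$, respectively $B_k$, and each $B_{i+1}$ from the fixed data and $G_0,\dots,G_i$. So these posets have names, and by (F4) the iteration $P_0*\dot P_1*\dots*\dot P_{k-1}*\dot Q$ is the required set forcing in $V$.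
\end{proof}

\begin{remark}[Use of the hypotheses]
The equation $\kappa_0^{<\kappa_0}=\kappa_0$ gives $(2)_0$, the set $B_0$ and the approaching system on $\kappa_1$. The construction cannot start without it: $R_0=\operatorname{Col}(\kappa_0,\kappa_0)$ is a factor of $P_0$, so by Example~\ref{ex:col} the poset $P_0$ collapses $\kappa_1$ if $\kappa_0^{<\kappa_0}>\kappa_0$. Hypothesis (H1) is used only for the bijections in $W_i$ that identify the layers $P_i{\upharpoonright}\alpha$ with $P_i{\upharpoonright}\kappa_i$ and $Q_\beta$ with $R_k$; these give both the size and the distributivity of the layers. Hypothesis (H2) is used only in Section~\ref{sec:step}, to choose $\delta\in S$ and to prove Lemma~\ref{lem:eps}. No approaching system on the collapsed cardinal $\kappa_{k+1}$ is needed.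
\end{remark}

\begin{thebibliography}{9}

\bibitem{jensen}
Jensen, \emph{The fine structure of the constructible hierarchy}, Ann. Math. Logic 4 (1972).

\bibitem{modal}
\emph{On The Modal Logics Of Some Set-Theoretic Constructions}, \texttt{https://eprints.illc.uva.nl/id/document/2100}.

\end{thebibliography}
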